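# Cocircuit graphs of oriented matroids with diameter larger than $n-r+2$

## 1. Antipodal vertices of a uniform arrangement

We begin with one family of pairs of vertices whose distance can be computed exactly.

**Definition (realizable covectors and cocircuits).** Let $U$ be a real vector space of dimension $r$ and $E$ a finite set with $|E|=n$. For each $e\in E$ let a linear functional on $U$ be given, also written $e$, so that these functionals span $U^*$. Every $Z\in U$ has a sign vector $(\mathrm{sign}\,e(Z))_{e\in E}\in\{+,-,0\}^E$. These are the covectors; $\mathcal L$ denotes their set. Order it by $X\le Y$ iff $X_e\in\{0,Y_e\}$ for all $e$. The zero set of $X$ is $X^0=\{e:X_e=0\}$. The cocircuits are the minimal nonzero covectors.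

The hyperplanes $e=0$ cut the unit sphere of $U$ into cells. Nonzero covectors correspond to cells, and cocircuits to vertices.

In general, an oriented matroid on $E$ can be given by a set $\mathcal L\subseteq\{+,-,0\}^E$ that contains $0$, is closed under $X\mapsto -X$ and under composition ($(X\circ Y)_e=X_e$ if $X_e\ne0$, and $Y_e$ otherwise), and satisfies elimination: if $X_e=-Y_e\neq0$, there is $Z\in\mathcal L$ with $Z_e=0$ and $Z_f=(X\circ Y)_f$ for every $f$ at which $X$ and $Y$ do not have opposite signs. Its rank is the length of the maximal chains in $\mathcal L$. The realizable systems above, with $\dim U=r$, are examples of rank $r$, and every oriented matroid we construct is of this kind.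

**Definition (cocircuit graph).** The vertices are the cocircuits. Two cocircuits $X\ne Y$ are adjacent iff there is a covector $W$ such that the set of cocircuits below $W$ is exactly $\{X,Y\}$. Let $d(X,Y)$ be the graph distance. For rank $r\ge2$ the graph is connected. The diameter of the oriented matroid is the diameter of this graph.

**Definition (uniform).** The realizable system is uniform if any $r$ of the $n$ functionals are linearly independent.

**Lemma 1.** Let the functionals be uniform, $r\ge2$.

(a) A nonzero covector $X$ has $|X^0|\le r-1$, and it is a cocircuit iff $|X^0|=r-1$. Each $(r-1)$-subset of $E$ is the zero set of exactly two cocircuits, $X$ and $-X$.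

(b) If $X,Y$ are adjacent cocircuits, then $|X^0\cap Y^0|=r-2$, and there is no $e$ with $X_e=-Y_e\ne0$.

*Proof.* (a) Let $Z\neq0$ have sign vector $X$. If $|X^0|\ge r$, then $r$ independent functionals vanish at $Z$, so $Z=0$, a contradiction. So $|X^0|\le r-1$, the functionals in $X^0$ are independent, and $\ker X^0$ has dimension $r-|X^0|$.

If $|X^0|\le r-2$, choose $Z'\in\ker X^0$ not proportional to $Z$. The functionals span $U^*$, so $e(Z')\ne0$ for some $e$, and $e\notin X^0$. Replacing $Z'$ by $-Z'$ if necessary, $e(Z)$ and $e(Z')$ have opposite signs. Increase $\tau$ from $0$ until, for the first time, some functional outside $X^0$ vanishes at $Z+\tau Z'$. This vector is nonzero and its sign vector is strictly below $X$. So $X$ is not minimal.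

If $|X^0|=r-1$, let $Y\le X$ be a nonzero covector, the sign vector of $Z'$. Then $Y^0\supseteq X^0$, so $Z'\in\ker X^0=\mathbb RZ$ and $Y=\pm X$; since $Y\le X$, $Y=X$. So $X$ is minimal. Finally, the kernel of $r-1$ of the functionals is a line, and no further functional vanishes on it, so its two rays give the two cocircuits with that zero set.

(b) Let $X,Y$ be the cocircuits below $W$. The closed cone $C_W$ of all $Z$ with sign vector $\le W$ is given by $e=0$ for $e\in W^0$ and $W_e\,e\ge0$ for the other $e$. It is pointed, since the functionals span $U^*$. The vectors with sign vector exactly $W$ form a nonempty open subset of $\ker W^0$, so $\dim C_W=r-|W^0|$. A nonzero vector of a pointed polyhedral cone spans an extreme ray iff the constraints that are tight at it have rank $r-1$. By (a), this happens here iff its sign vector is a cocircuit. So $C_W$ has exactly two extreme rays; as a pointed cone is generated by its extreme rays, $\dim C_W=2$ and $|W^0|=r-2$. Both $X^0$ and $Y^0$ contain $W^0$. If $X^0=Y^0$, then $Y=-X$, which is impossible since $X_e=W_e=Y_e$ for $e\notin X^0$. Hence $|X^0\cap Y^0|=r-2$. The last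 assertion holds because $X_e,Y_e\in\{0,W_e\}$. $\square$

So along a path in the cocircuit graph, in each step exactly one element enters the zero set and exactly one leaves it, and no sign jumps between $-$ and $+$.

**Proposition 2.** In a uniform realizable system of rank $r\ge2$ on $n$ elements, $d(X,-X)=n-r+2$ for every cocircuit $X$.

*Proof.* Upper bound: choose $e\in X^0$ and let $F=X^0\setminus\{e\}$. Then $\ker F$ is a plane. By uniformity the $n-r+2$ remaining functionals restrict to nonzero, pairwise non-proportional functionals on it. They cut its unit circle at $2(n-r+2)$ points into arcs. The points are cocircuits, and the sign vector of an open arc has exactly its two endpoints below it. Going halfway around leads from $X$ to $-X$ in $n-r+2$ steps.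

Lower bound: each of the $n-r+1$ elements outside $X^0$ changes its sign along a path from $X$ to $-X$. Signs do not jump, so each of them is zero at some moment and has entered. Moreover the element that leaves in the first step belongs to $X^0=(-X)^0$, so it must enter again. That makes at least $n-r+2$ entries, one per step. $\square$

In rank $2$ this gives everything: $p$ distinct lines in the plane give a cycle of $2p$ cocircuits, whose diameter is $p\le n=n-r+2$, with equality in the uniform case. For $n=r$ a cocircuit has a single nonzero entry. Two cocircuits that are neither equal nor antipodal are exactly the cocircuits below their composition, so they are adjacent, and the diameter is $2=n-r+2$.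

For $n\ge r\ge2$ let $\Delta(n,r)$ be the largest diameter among all oriented matroids of cardinality $n$ and rank $r$. Generic functionals are uniform, so Proposition 2 shows $\Delta(n,r)\ge n-r+2$. The following is taken from the slides "Do Linear Programs Dream Of Oriented Matroids When They Sleep?".

**Conjecture 1.** For all $n\ge r\ge2$, $\ \Delta(n,r)=n-r+2$.

Antipodal pairs cannot violate it in a uniform realizable system. What changes for pairs that are not antipodal?

## 2. Entries and re-entries along a path

Let the system be uniform. Take cocircuits $X,Y$ and a partition $E=A\sqcup B\sqcup\Gamma\sqcup H$ with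
$$X^0=A\cup\Gamma,\quad X|_B=+,\quad X|_H=-;\qquad Y^0=B\cup\Gamma,\quad Y|_A=+,\quad Y|_H=+. \tag{1}$$
Put $D=|A|=|B|$, $\gamma=|\Gamma|$, $\eta=|H|$. Then $r=D+\gamma+1$ and $n=2D+\gamma+\eta$, so
$$n-r+2=D+\eta+1. \tag{2}$$

**Lemma 3.** Let $X=Z_0,\dots,Z_L=Y$ be a path, with zero sets $T_0,\dots,T_L$, and let $\nu(e)$ be the number of times that $e$ enters. Put
$$S=\{e\in A\cup\Gamma:\nu(e)\ge1\}\cup\{e\in B\cup H:\nu(e)\ge2\}.$$
Then $|S|\le L-(D+\eta)$. Along the whole path, the elements of $(A\cup B)\setminus S$ have signs in $\{0,+\}$, and the elements of $\Gamma\setminus S$ are $0$.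

*Proof.* One element enters per step, so $\sum_e\nu(e)=L$. Each $b\in B$ enters, since $X_b\ne0=Y_b$. Each $h\in H$ goes from $-$ to $+$ without jumping, so it is $0$ at some moment, though not initially; it enters. Hence
$$|S|\le\sum_{A\cup\Gamma}\nu(e)+\sum_{B\cup H}(\nu(e)-1)=L-(D+\eta).$$
Let $a\in A\setminus S$. It is zero initially and never enters. So after leaving it is never zero again, its sign is constant, and this sign is $Y_a=+$. Let $b\in B\setminus S$. It enters exactly once. Before that it has the sign $X_b=+$; afterwards it stays $0$, because if it left it would have to re-enter, as $Y_b=0$. Let $e\in\Gamma\setminus S$. It never enters and is $0$ at both ends, so it never leaves. $\square$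

So $d(X,Y)\ge D+\eta=n-r+1$ for free. To get $d(X,Y)\ge n-r+2+q$ we must exclude all paths with $L\le D+\eta+q$, that is, paths for which $S$ has at most $q$ elements.

## 3. Paths that leave the polytope

The first thing to try is a polytope with a long graph. Let $\Gamma=H=\emptyset$, and suppose that all labels are nonnegative exactly on a cone over a $D$-polytope $P$, where $X,Y$ correspond to vertices $u,v$ of $P$, the facets at $u$ are those of $A$, and the facets at $v$ are those of $B$. If a path has $L=D$, then $S=\emptyset$, all labels stay $\ge0$, and the path runs through vertices of $P$. Consecutive ones share $D-1$ independent facet labels, so it runs along edges of $P$. Hence if the distance of $u,v$ in the graph of $P$ exceeds $D$, then $d(X,Y)\ge D+1$.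

By (2) this is $n-r+2$, the conjectured value. To beat it we must exclude $L=D+1$, where $S$ may contain one element. There the argument stops: the sign of that one element is not controlled, and the path may leave $P$. Here is an instance with $D=2$, $r=3$, $n=4$. In the chart $z=1$ of $\mathbb R^3$ take
$$a_1=y,\qquad a_2=x,\qquad b_1=2-x-y,\qquad b_2=3-x-2y .$$
No three of these lines meet and no two are parallel, so the system is uniform. The quadrilateral $P$ has vertices $u=(0,0)$, $(2,0)$, $v=(1,1)$, $(0,\tfrac32)$. Consider
$$(0,0)\to(2,0)\to(3,0)\to(1,1),\quad\text{with zero sets}\quad\{a_1,a_2\},\ \{a_1,b_1\},\ \{a_1,b_2\},\ \{b_1,b_2\}.$$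
On the three open segments the remaining labels do not vanish: on the first, $a_2,b_1,b_2>0$; on the second, $a_2,b_2>0>b_1$; on the third, where $x=3-2y$ with $0<y<1$, we have $a_1,a_2>0$ and $b_1=y-1<0$. So this is a path of length $3=D+1$. The label $b_1$ enters twice, $S=\{b_1\}$, and $b_1=-1$ at $(3,0)$.

A remedy is to repeat each inequality $q+1$ times. As $|S|\le q$, one copy always survives. But now $(q+1)|A|$ labels want to vanish at $u$, while a cocircuit of a uniform system has exactly $r-1$ zeros. A copy that does not vanish at $X$ or $Y$ and has the same sign at both contributes $1$ to $n-r+2$ and is not forced to enter. So the copies cost more than they bring, unless they all fit into $X^0$ and $Y^0$. This requires extra dimensions. In them a path must not gain any freedom, even when up to $q$ of the conditions that confine it are lost.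

## 4. Prismatoids and the main theorem

**Definition (prismatoid).** A prismatoid is a $d$-polytope $Q$ with two parallel facets $Q^+,Q^-$ that together contain all vertices. Its width is the distance from $Q^+$ to $Q^-$ in the dual graph, whose vertices are the facets, adjacent when they share a ridge.

A quadrilateral with two parallel sides has width $2$. The octahedron, with two opposite triangles, has width $3$: its dual graph is the graph of the cube, and the two triangles are opposite vertices of it. We need width larger than the dimension. This is the only external input.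

**Theorem (Matschke–Santos–Weibel, *The width of five-dimensional prismatoids*, Proc. London Math. Soc. (3) 110 (2015), 647–672).** There are $5$-dimensional prismatoids with $N$ vertices and width $\Omega(\sqrt N)$, for arbitrarily large $N$. In particular the width of $5$-prismatoids is unbounded.

**Main Theorem.** Let $q\ge1$. Suppose there is a $d$-prismatoid ($d\ge2$) with $N$ vertices and width $w\ge d+q+1$. Put $D=(q+1)(N+10q)+2-d$. Then for all $r\ge D+1$ and $n\ge r+D-1$ there is a realizable uniform oriented matroid of rank $r$ on $n$ elements with diameter at least $n-r+2+q$.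

**Corollary.**

1. Conjecture 1 is false, already for realizable uniform oriented matroids. With $d=5$, $q=1$ and a $5$-prismatoid of width $\ge7$, it fails whenever $r\ge D+1$ and $n-r\ge D-1$.
2. For every $q$ there is $K_q$ with $\Delta(n,r)\ge n-r+2+q$ whenever $r\ge K_q$ and $n-r\ge K_q$. That is, $\Delta(n,r)-(n-r+2)\to\infty$ as $\min(r,n-r)\to\infty$; no bound of the form $n-r+O(1)$ holds.
3. There is $c>0$ with $\Delta(2r-2,r)\ge r+c\,r^{1/3}$ for infinitely many $r$ (here $n-r+2=r$).

*Proof from the two theorems.* For any $q$ there is a $5$-prismatoid of width $\ge q+6=d+q+1$. This gives (1) with $q=1$, and (2) with $K_q=D+1$. For instance, a $5$-prismatoid of width at least $7$ with $N$ vertices gives $D=2(N+10)-3$ and a realizable uniform oriented matroid with $n=2D$, $r=D+1$ and diameter at least $n-r+3$.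

For (3), let $c_0>0$ be such that for infinitely many $N$ there is a $5$-prismatoid with $N$ vertices and width $\ge c_0\sqrt N$. For such large $N$ put $q=\lfloor c_0\sqrt N\rfloor-6\ge1$; the width is $\ge q+6$. Since $c_0\sqrt N<q+7\le8q$, we have $N\le 64q^2/c_0^2$ and $D\le(q+1)(N+10q)\le 2q\,(64/c_0^2+10)\,q^2$. Take $r=D+1$ and $n=2D=2r-2=r+D-1$. Then the diameter is at least $r+q$, and $q\ge c\,r^{1/3}$ for a constant $c>0$. As $D\to\infty$ with $N$, this gives infinitely many $r$. $\square$

The rest proves the Main Theorem. On a first reading one may take $q=1$, $n=2D$, $r=D+1$; then $\gamma=\eta=0$ below.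

## 5. Spindles and their simple perturbations

We dualize, so that paths run through vertices instead of facets, and we homogenize.

**Definition (spindle).** A spindle consists of:

* $V=\mathbb R^{d+1}$ and finite disjoint label sets $\mathcal A,\mathcal B$ of linear functionals on $V$;
* the cone $C=\{x:f(x)\ge0\ \forall f\in\mathcal A\cup\mathcal B\}$, full-dimensional;
* a functional $\theta$ with $\theta>0$ on $C\setminus0$, and the $d$-polytope $P=C\cap\{\theta=1\}$;
* vertices $u,v$ of $P$ such that each $f\in\mathcal A$ has $f(u)=0<f(v)$ and each $f\in\mathcal B$ has $f(v)=0<f(u)$.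

It is simple if at each vertex $x\ne u,v$ of $P$ exactly $d$ labels vanish.

The quadrilateral of Section 3 is an example with $d=2$, $\theta=z$, $\mathcal A=\{x,y\}$, $\mathcal B=\{2z-x-y,\,3z-x-2y\}$. It is simple: at $(2,0)$ exactly $y$ and $2z-x-y$ vanish, at $(0,\frac32)$ exactly $x$ and $3z-x-2y$.

Some facts will be used all the time. The labels vanishing at a vertex $x$ of $P$ have rank $d$: tightness at a vertex forces rank at least $d$, and $x\ne0$ is a common zero in $\mathbb R^{d+1}$. So in the simple case the $d$ labels at $x\ne u,v$ are independent. At $u$ the vanishing labels are exactly $\mathcal A$, so $\mathcal A$ has rank $d$; likewise $\mathcal B$. If $d$ independent labels vanish at two points of $P$, the points are equal, since the common kernel is a line, which meets $\{\theta=1\}$ at most once. More generally: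
$$\text{if } j \text{ independent labels vanish at a point of } P, \text{ the face of } P \text{ where they vanish has dimension}\le d-j. \tag{3}$$
Indeed $\theta$ is not in their span, since $\theta=1$ at a common zero. So $\{\theta=1\}$ cuts their kernel in an affine space of dimension $d-j$.

Put $\varphi_A=\sum_{f\in\mathcal A}f$ and $\varphi_B=\sum_{f\in\mathcal B}f$. Then
$$\varphi_A\ge0 \text{ on } P \text{ with equality only at } u;\qquad \varphi_B\ge0 \text{ on } P \text{ with equality only at } v. \tag{4}$$
If $\varphi_A(x)=0$, all $f\in\mathcal A$ vanish at $x$, so $x\in\mathbb Ru$, and $\theta(x)=\theta(u)=1$ gives $x=u$. Similarly for $\varphi_B$. In the example $\varphi_A=x+y$ and $\varphi_B=5z-2x-3y$.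

**Lemma 4.** From a $d$-prismatoid ($d\ge2$) with $N$ vertices and width $w$ one gets a simple spindle with $|\mathcal A|+|\mathcal B|=N$ and $\mathrm{dist}_P(u,v)\ge w$ in the graph of $P$.

*Proof.* **Polar spindle.** This part produces a spindle, perhaps not simple. Put the origin in the interior of $Q$. For each vertex $p$ of $Q$ let $f_p(z_0,z)=z_0-\langle p,z\rangle$, and let $\theta=z_0$. If all $f_p(z_0,z)\ge0$ and $z_0\le0$, then $\langle p,z\rangle\le z_0\le0$ for all $p$. This forces $z=0$, because $0$ is interior to $Q$; and then $z_0\ge0$, so $z_0=0$. So $\theta>0$ on $C\setminus0$. The point $(1,0)$ is interior to $C$, and $P=\{1\}\times Q^\circ$ with the polar polytope $Q^\circ$. Let $u,v$ be the vertices dual to $Q^+,Q^-$, and let $\mathcal A,\mathcal B$ correspond to the vertices of $Q^+,Q^-$. The label $f_p$ vanishes at the vertex dual to a facet exactly when $p$ lies on this facet. The parallel facets are disjoint and contain all vertices, so this is a spindle. The graph of $P$ is the dual graph of $Q$, so $\mathrm{dist}_P(u,v)=w$.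

**Perturbation.** We make it simple while keeping $u,v,\theta$, by turning each label around $u$ or $v$. A circuit is a minimal linear dependency $\sum\lambda_ff=0$ of $\mathcal A\cup\mathcal B$, up to scaling. Choose reals $\zeta_f$ such that for every circuit, $\sum_{\mathcal A}\lambda_f\zeta_f\ne0$ if $\lambda|_{\mathcal A}\ne0$, and $\sum_{\mathcal B}\lambda_f\zeta_f\ne0$ if $\lambda|_{\mathcal B}\ne0$. These are finitely many generic conditions. Let
$$f^m=f+\tfrac1m\zeta_f\varphi_A\quad(f\in\mathcal A),\qquad f^m=f+\tfrac1{m^2}\zeta_f\varphi_B\quad(f\in\mathcal B),$$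
and let $C_m,P_m$ be the resulting cone and polytope. For large $m$ this is a spindle with the same $u,v,\theta$, for these reasons:

* $f^m(u)=0$ for $f\in\mathcal A$ and $f^m(v)=0$ for $f\in\mathcal B$, while $f^m(v)$ ($f\in\mathcal A$) and $f^m(u)$ ($f\in\mathcal B$) converge to positive numbers.
* $\{f^m\}_{\mathcal A}$ has rank $\le d$, as all vanish at $u$, and $\ge d$, as rank cannot drop under small perturbation; likewise $\mathcal B$. So $u,v$ are vertices of $P_m$, once $\theta$ is known to be positive.
* An interior point of $C$ is interior to $C_m$ for large $m$.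
* Let $2\delta>0$ be the minimum of $\theta$ on the unit vectors of $C$. For large $m$, $\theta\ge\delta$ on the unit vectors of $C_m$; otherwise a limit of counterexamples would be a unit vector of $C$ with $\theta\le\delta$. So $\theta>0$ on $C_m\setminus0$, the $P_m$ are uniformly bounded, and limit points of points of $P_m$ lie in $P$.

**Claim on vertices.** We compare the vertices of $P_m$ with those of $P$. Claim: for all large $m$, if $x\ne u,v$ is a vertex of $P_m$ and $T$ its set of vanishing labels, then the original functionals $\{f\}_{f\in T}$ are independent, $|T|=d$, and they vanish at a vertex $x_T\ne u,v$ of $P$.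

There are finitely many sets $T$. So if the claim failed for infinitely many $m$, it would fail for one fixed $T$ and infinitely many $m$. It suffices to treat a $T$ that occurs for infinitely many $m$ at vertices $x_m$, with $x_m\to x\in P$ after passing to a subsequence. If $T\subseteq\mathcal A$, then $\{f^m\}_T$, of rank $d$, vanishes at $u$, so $x_m=u$, which is excluded. So $T$ meets $\mathcal B$, and likewise $\mathcal A$. Hence some $f\in\mathcal B$ has $f(x)=0$, so $x\neq u$; likewise $x\ne v$. Suppose $\{f\}_T$ is dependent and let $\lambda$ be a circuit inside $T$. Then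
$$0=\sum\lambda_ff^m(x_m)=\tfrac1m a\,\varphi_A(x_m)+\tfrac1{m^2}b\,\varphi_B(x_m),\qquad a=\sum_{\mathcal A}\lambda_f\zeta_f,\quad b=\sum_{\mathcal B}\lambda_f\zeta_f.$$
If $\lambda|_{\mathcal A}\ne0$, then $a\ne0$; multiplying by $m$ and letting $m\to\infty$ gives $\varphi_A(x)=0$, so $x=u$, a contradiction. (Here the two different powers of $m$ are needed.) Otherwise $a=0\ne b$, so $\varphi_B(x_m)=0$, hence $\varphi_B(x)=0$ and $x=v$, a contradiction. So $\{f\}_T$ is independent. It vanishes at $x\ne0$, so $|T|\le d$; and $|T|\ge d$ since $x_m$ is a vertex. By (3), $x$ is a vertex of $P$, and it is determined by $T$; put $x_T=x$. This proves the claim. In particular the spindle of $P_m$ is simple.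

**Distance.** We show that the distance of $u$ and $v$ has not dropped. Fix a large $m$. Let $\pi(u)=u$, $\pi(v)=v$, and $\pi(x)=x_T$ for the other vertices of $P_m$. If $x,y$ are adjacent in $P_m$, at least $d-1\ge1$ labels vanish at both. No label vanishes at both $u$ and $v$, so $\{x,y\}\ne\{u,v\}$; say $x\ne u,v$. The original functionals of the common labels vanish at $\pi(x)$ and at $\pi(y)$ (if $y=u$, the common labels lie in $\mathcal A$; if $y=v$, in $\mathcal B$), and they are independent since they belong to the set $T$ of $x$. By (3), $\pi(x),\pi(y)$ lie in a common face of $P$ of dimension $\le1$, so they are equal or adjacent. Hence a path from $u$ to $v$ in $P_m$ maps to a walk in $P$ that is no longer, and $\mathrm{dist}_{P_m}(u,v)\ge\mathrm{dist}_P(u,v)=w$. $\square$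

From now on fix a simple spindle with $\mathrm{dist}_P(u,v)\ge w$. Put $N_A=|\mathcal A|\ge d$ and $N_B=|\mathcal B|\ge d$, so $N_A+N_B=N$. We shall use simplicity through two statements.

**(S1)** If $x\in P\setminus\{u,v\}$ and at least $d$ labels vanish at $x$, then $x$ is a vertex, exactly $d$ labels vanish at $x$, and these meet both $\mathcal A$ and $\mathcal B$.

*Proof.* Let $G$ be the minimal face containing $x$; labels vanishing at $x$ vanish on $G$. If all vertices of $G$ were in $\{u,v\}$, both would occur since $x\ne u,v$, and a label vanishing at $x$ would vanish at $u$ and $v$, which is impossible. So $G$ has a vertex $y\ne u,v$. Exactly $d$ labels vanish at $y$; they are independent and include all those vanishing at $x$. So the same $d$ independent labels vanish at $x$ and $y$, and $x=y$. If all were in $\mathcal A$, they would also vanish at $u$ and force $x=u$; similarly for $\mathcal B$ and $v$. $\square$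

**(S2)** If $x\ne y$ are vertices of $P$ at which at least $d-1$ common labels vanish, then $x,y$ are adjacent.

*Proof.* Since $d-1\ge1$ and no label vanishes at both $u$ and $v$, one of $x,y$ is not in $\{u,v\}$. The labels vanishing there are independent. So at least $d-1$ independent labels vanish at both, and by (3) $x,y$ lie in a face of dimension $\le1$. $\square$

## 6. Functionals that survive the loss of $q$ conditions

The extra coordinates will be confined by additional labels. These must do two things. They must keep the coordinates bounded even after $q$ conditions are lost (property (B) below), and they must not allow too many zeros at once (property (G)). Let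
$$M=4q(q+1),\qquad M''=2q(q+1),\qquad H_k=\Bigl\{z\in\mathbb R^{k+1}:\sum_{i=0}^kz_i=0\Bigr\}.$$

**Lemma 5.** (a) For $k\ge1$ there are functionals $\Lambda_1,\dots,\Lambda_M$ on $H_k$ such that:

* (B) if $|J|+|K|\le q$, $z\in H_k$, $z_i\ge0$ for $i\notin J$, and $\Lambda_c(z)\ge0$ for $c\notin K$, then $z=0$;
* (G) if $0\ne z\in H_k$, then $\#\{i:z_i=0\}+\#\{c:\Lambda_c(z)=-1\}\le k$.

(b) For $\gamma\ge0$ there are functionals $\Lambda''_1,\dots,\Lambda''_{M''}$ on $\mathbb R^\gamma$ such that:

* (B″) if $|J|+|K|\le q$, $z_i=0$ for $i\notin J$, and $\Lambda''_c(z)\ge0$ for $c\notin K$, then $z=0$;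
* (G″) if $z\ne0$, then $\#\{i:z_i=0\}+\#\{c:\Lambda''_c(z)=-1\}\le\gamma$.

Small cases first. Let $q=1$ and suppose the condition $z_j\ge0$ is lost. From $\sum z_i=\sum iz_i=\sum i^2z_i=0$ we get $\sum(i-j)^2z_i=0$, hence $z_i=0$ for $i\ne j$, and then $z_j=0$. Second moments are needed: $z=(1,-2,1)$ has $\sum z_i=\sum iz_i=0$ and only one negative coordinate. For $k=1$, a nonzero $z=(a,-a)$ has no zero coordinate, and (G) says that at most one $\Lambda_c$ takes the value $-1$ at it; so the nonzero ones among the numbers $\Lambda_c(1,-1)$ must be distinct. Equal copies are therefore not allowed, and we perturb.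

*Proof.* **Property (B).** This part makes repeated moment conditions. Let $\mu_j(z)=\sum_ii^jz_i$. Start with $\mu_j$ and $-\mu_j$, $1\le j\le2q$, each taken $q+1$ times; these are $4q(q+1)=M$ functionals. As $|K|\le q$, one copy of each survives, and the hypothesis of (B) gives $\mu_j(z)=0$ for $1\le j\le2q$; also $\sum_iz_i=0$. The polynomial $p(i)=\prod_{j\in J}(i-j)^2$ has degree $\le2q$, so $\sum_ip(i)z_i=0$. All terms are $\ge0$, and $p(i)>0$ for $i\notin J$, so $z_i=0$ for $i\notin J$. Now $z$ is supported on $J$, $|J|\le q$, and its moments of orders $0,\dots,|J|-1$ vanish, so the Vandermonde determinant gives $z=0$.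

Property (B) persists under sufficiently small perturbations of the functionals. There are finitely many pairs $(J,K)$, and a sequence of unit vectors violating (B) for one pair and perturbations tending to $0$ would have as a limit a unit vector violating (B).

**Property (G).** We show that it holds for generic functionals. Suppose $z\ne0$ violates (G) and has exactly $p$ zero coordinates, at $I$. Since $z\in H_k$ has at least two nonzero coordinates, $p\le k-1$. So $H_I=\{z\in H_k:z_i=0,\ i\in I\}$ has dimension $\delta=k-p\ge1$, and some $\delta+1$ of the equations $\Lambda_c=-1$ have the common solution $z$ on $H_I$. The vector $(z,1)\ne0$ is then annihilated by all rows $(\Lambda_c|_{H_I},1)$, so this $(\delta+1)\times(\delta+1)$ determinant vanishes. As a polynomial in the $\Lambda_c$ it is not identically zero: take the restrictions to be $0$ and a basis of $H_I^*$. So finitely many proper hypersurfaces must be avoided, which an arbitrarily small perturbation achieves. Together with the persistence of (B), this proves (a).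

**Part (b).** This is the same argument with equations in place of inequalities. For $\gamma=0$ everything is trivial. For $\gamma\ge1$ start with $\pm\sum_{i=1}^\gamma i^jz_i$, $0\le j\le q-1$, each taken $q+1$ times; these are $2q(q+1)=M''$ functionals. The hypothesis of (B″) makes all these sums vanish, $z$ is supported on $J$ with $|J|\le q$, and Vandermonde gives $z=0$. Persistence is as before. For (G″), a violating $z\ne0$ has $p\le\gamma-1$ zero coordinates; the coordinate subspace has dimension $\gamma-p\ge1$, at least $\gamma-p+1$ equations $\Lambda''_c=-1$ hold on it, and the determinant argument applies. $\square$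

Extend $\Lambda_c$ to $\mathbb R^{k+1}$ by $\Lambda_c(1,\dots,1)=0$.

## 7. The space $U$ and its labels

Here is the design. Over $x\in P$ we add coordinates $s\in\mathbb R^{k+1}$ with $\sum s_i=\varphi_A(x)$ and $t\in\mathbb R^{l+1}$ with $\sum t_j=\varphi_B(x)$. The labels $s_i\ge0$ cut out a simplex of size $\varphi_A(x)$, which shrinks to a point over $u$; the labels $t_j\geq 0$ cut out a simplex that shrinks to a point over $v$. All $s_i$ vanish over $u$, so they belong to $A$. Over a point other than $u$ at most $k$ of them vanish. Over a vertex $\hat x\ne u,v$ a zero set should consist of $d$ labels from $P$, $k$ from the $s$-simplex and $l$ from the $t$-simplex. A path that starts over $u$ with no element of $B$ in its zero set must therefore take in at least $l+1$ elements of $B$ before it is over another vertex. It then needs about $w$ steps to travel in $P$, and $k+1$ more steps at the end to lose the elements of $A$. This makes $k+l+w=D+(w-d)$ steps. The rest of the construction makes this robust against the loss of $q$ conditions.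

Let
$$k=(q+1)N_B+M+1-d,\qquad l=(q+1)N_A+M+M''+1-d.$$
Both are $\ge1$ since $N_A,N_B\ge d$. As $2M+M''=10q(q+1)$,
$$d+k+l=(q+1)N+10q(q+1)+2-d=D. \tag{5}$$
(Bookkeeping check with the quadrilateral and $q=1$: $M=8$, $M''=4$, $k=11$, $l=15$, $D=28=2\cdot14+2-2$.) Given $r\ge D+1$ and $n\ge r+D-1$, put $\gamma=r-1-D\ge0$ and $\eta=n-r+1-D\ge0$; so $n=2D+\gamma+\eta$.

Let $\Lambda_c$ be as in Lemma 5(a) on $\mathbb R^{k+1}$, $\Lambda'_c$ likewise (with $l$ for $k$) on $\mathbb R^{l+1}$, and $\Lambda''_c$ as in (b) on $\mathbb R^\gamma$. For $m\ge1$ let
$$\kappa=1/m,\qquad R=m^2,\qquad\varepsilon=m^{-4},\qquad\text{so}\quad \varepsilon R=m^{-2}.$$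
Let
$$U=\Bigl\{(x,s,t,y)\in V\times\mathbb R^{k+1}\times\mathbb R^{l+1}\times\mathbb R^\gamma:\ \sum s_i=\varphi_A(x),\ \sum t_j=\varphi_B(x)\Bigr\}.$$
Then $\dim U=(d+1)+(k+1)+(l+1)+\gamma-2=D+\gamma+1=r$.

The labels and their functionals on $U$ are as follows. The $\ell_g$, where $g$ stands for the label in question, are fixed linear functionals, independent of $m$, whose coefficients sum to $0$; they are chosen in Section 8.

* $A$ consists of $s_0,\dots,s_k$ and of the set $F_A$ of the labels
  * $(f,i)$, $f\in\mathcal A$, $0\le i\le q$: $\ f(x)+i\kappa\varphi_A(x)+\varepsilon\ell_g(t)$;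
  * $\sigma_c$, $1\le c\le M$: $\ \varphi_A(x)+\varepsilon R\Lambda_c(s)+\varepsilon\ell_g(t)$;
  * $\rho_c$, $1\le c\le M''$: $\ \varphi_A(x)+\varepsilon R\Lambda''_c(y)+\varepsilon\ell_g(t)$.
* $B$ consists of $t_0,\dots,t_l$ and of the set $F_B$ of the labels
  * $(f,i)$, $f\in\mathcal B$, $0\le i\le q$: $\ f(x)+i\kappa\varphi_B(x)+\varepsilon\ell_g(s)$;
  * $\tau_c$, $1\le c\le M$: $\ \varphi_B(x)+\varepsilon R\Lambda'_c(t)+\varepsilon\ell_g(s)$.
* $\Gamma$ consists of $y_1,\dots,y_\gamma$.
* $H$ consists of $h_1,\dots,h_\eta$, each with functional $\varphi_A(x)-\frac1m\varphi_B(x)$.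

We have $|F_A|=(q+1)N_A+M+M''=d+l-1$ and $|F_B|=(q+1)N_B+M=d+k-1$, so $|A|=|B|=d+k+l=D$. The ground set $E=A\sqcup B\sqcup\Gamma\sqcup H$ has $2D+\gamma+\eta=n$ elements.

Each ingredient has a purpose. The copies $(f,0),\dots,(f,q)$ keep $f\ge0$ when $q$ labels are lost; the terms $i\kappa\varphi_A$ prevent two copies from vanishing together away from $u$. If some $s_j$ is in $S$, then $s$ is no longer confined to a simplex; the $\sigma_c$ confine it, through (B), to size $O(1/(\varepsilon R))$, and (G) keeps the number of zeros among the $s_i$ and $\sigma_c$ at most $k$. The $\tau_c$ do this for $t$, and the $\rho_c$ for $y$. Without the $\ell_g$ the set $A$ would vanish on all $(u,0,t,0)\in U$; these small terms make it independent. Finally $\Gamma$ and $H$ adjust the rank and the cardinality. As for the scales, $R\to\infty$ makes the $\ell_g$-terms negligible against the $\Lambda$-terms, $\varepsilon R\to0$ makes $\sum s_i$ negligible when $s$ is as large as $1/(\varepsilon R)$, and $1/R\ll\kappa\ll1$ separates the copies without changing their limit.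

## 8. The two cocircuits $X$ and $Y$

**Step 1.** We exhibit vectors at which the zero sets are $A\cup\Gamma$ and $B\cup\Gamma$. Let
$$X_m=\Bigl(u,\,0,\,\tfrac{\varphi_B(u)}{l+1}(1,\dots,1),\,0\Bigr),\qquad Y_m=\Bigl(v,\,\tfrac{\varphi_A(v)}{k+1}(1,\dots,1),\,0,\,0\Bigr).$$
They lie in $U$, since $\varphi_A(u)=0=\varphi_B(v)$. Recall that $\ell_g,\Lambda_c,\Lambda'_c$ vanish on constant vectors. At $X_m$ we find $s_i=0$; every label of $F_A$ is $0$, because $f(u)=\varphi_A(u)=0$; $y_i=0$. Further $t_j=\varphi_B(u)/(l+1)>0$, the labels $(f,i)$ with $f\in\mathcal B$ have the value $f(u)+i\kappa\varphi_B(u)>0$, and the $\tau_c$ have the value $\varphi_B(u)>0$. The labels in $H$ have the value $-\frac1m\varphi_B(u)<0$. At $Y_m$ in the same way the labels in $B\cup\Gamma$ vanish; the labels $s_i$, the labels $(f,i)$ with $f\in\mathcal A$, and $\sigma_c,\rho_c$ are positive; the labels in $H$ have the value $\varphi_A(v)>0$.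

**Step 2.** We choose the $\ell_g$ so that $A\cup\Gamma$ and $B\cup\Gamma$ are independent on $U$ for every $m$. The set $A\cup\Gamma$ has $D+\gamma=r-1$ elements, so we need a $1$-dimensional common kernel. On the kernel $s=0$ and $y=0$, hence $\varphi_A(x)=0$; write $t=\frac{\varphi_B(x)}{l+1}(1,\dots,1)+t^\circ$ with $t^\circ\in H_l$. There remain the $d+l-1$ equations
$$\bar g(x)+\varepsilon\ell_g(t^\circ)=0\qquad(g\in F_A,\ \bar g\text{ the }x\text{-part of } g)$$
on the $(d+l)$-dimensional space $\ker\varphi_A\times H_l$. That they have maximal rank is, for each $m$, a polynomial non-vanishing condition on the $\ell_g$. It can be met as follows. Since $\varphi_A\ne0$ lies in the $d$-dimensional span of $\mathcal A$, choose $f_1,\dots,f_{d-1}\in\mathcal A$ which form with $\varphi_A$ a basis of this span. Put $\ell_{(f_i,0)}=0$, and let the other $l$ functionals $\ell_g$ restrict to a basis of $H_l^*$. Then $f_i(x)=0=\varphi_A(x)$ gives $x\in\mathbb Ru$, so all $\bar g(x)=0$, so $\ell_g(t^\circ)=0$ for a basis and $t^\circ=0$. The kernel is $1$-dimensional.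

For $B\cup\Gamma$: on the kernel $t=0$, $y=0$, $\varphi_B(x)=0$, $s=\frac{\varphi_A(x)}{k+1}(1,\dots,1)+s^\circ$, and $d+k-1$ equations remain on $\ker\varphi_B\times H_k$, of dimension $d+k$. The same choice works, with $d-1$ labels of $\mathcal B$ and $k$ functionals. So the $\ell_g$ have to avoid countably many proper hypersurfaces, and one choice serves all $m$. Fix it.

**Step 3.** We pass to a uniform system. For fixed $m$ perturb all $n$ functionals on $U$, by arbitrarily little, so that any $r$ of them are independent. Their sign vectors form a realizable uniform oriented matroid of rank $r$ on $n$ elements. For small perturbations $A\cup\Gamma$ and $B\cup\Gamma$ stay independent, and their kernels are lines close to $\mathbb RX_m$ and $\mathbb RY_m$. By Step 1 there are cocircuits $X,Y$ as in (1), close to the rays of $X_m,Y_m$. Call a perturbation with these properties admissible; admissible perturbations of arbitrarily small size exist.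

**Claim.** For some $m$ and some admissible perturbation, $d(X,Y)\ge D+\eta+q+1=n-r+2+q$.

This proves the Main Theorem. Assume the contrary: $d(X,Y)\le D+\eta+q$ for every $m$ and every admissible perturbation.

## 9. Short paths and their limits over $P$

**Step 4.** We replace the hypothetical short paths by vectors for the unperturbed functionals. For fixed $m$ let admissible perturbations tend to $0$. Each has a path $X=Z_0,\dots,Z_L=Y$ with $L\le D+\eta+q$; let $T_i$ be its zero sets and $S$ the set of Lemma 3, so $|S|\le q$. On a subsequence the data $(L,(T_i),S)$ are constant. Realize the $Z_i$ by unit vectors of $U$ and pass to limits $Z_i^{(m)}$, again unit vectors. Then pass to a subsequence of $m\to\infty$ on which the data are the same for all $m$. By Lemma 1 and Lemma 3, for the unperturbed functionals at $Z_i^{(m)}$: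
$$\text{labels in }T_i\text{ vanish, and }|T_i|=r-1=D+\gamma; \tag{6}$$
$$\text{labels in }(A\cup B)\setminus S\text{ are}\ge0,\text{ and labels in }\Gamma\setminus S\text{ are }0; \tag{7}$$
$$|S|\le q,\qquad|T_i\cap T_{i+1}|=r-2,\qquad T_0=A\cup\Gamma,\quad T_L=B\cup\Gamma. \tag{8}$$
Moreover $Z_0^{(m)}$ lies in the kernel of $A\cup\Gamma$, the line $\mathbb RX_m$, and the labels in $B$ are $\ge0$ at it, being limits of positive numbers. So it is a positive multiple of $X_m$. In the same way $Z_L^{(m)}$ is a positive multiple of $Y_m$.

Write $Z_i^{(m)}=(x,s,t,y)$. We rescale these vectors by positive factors when convenient; this affects neither (6) nor (7).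

**Step 5.** We show that the extra coordinates are confined: there is $\beta$ with $\varepsilon R(|s|+|t|+|y|)\le\beta|x|$ for large $m$ and all $i$; in particular $x\ne0$. Otherwise, for some fixed $i$ and along a subsequence, after scaling to $|s|+|t|+|y|=1$, we have $|x|/(\varepsilon R)\to0$ and $(s,t,y)\to(\hat s,\hat t,\hat y)\ne0$. Since $\varepsilon R=m^{-2}$, also $|x|\to0$, so $\sum\hat s_i=0=\sum\hat t_j$. By (7), $\hat s_i\ge0$ for $s_i\notin S$, $\hat t_j\ge0$ for $t_j\notin S$, and $\hat y_i=0$ for $y_i\notin S$. If $\sigma_c\notin S$, dividing its inequality by $\varepsilon R$ gives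
$$\frac{\varphi_A(x)}{\varepsilon R}+\Lambda_c(s)+\frac{\ell_g(t)}{R}\ge0,$$
where the first term tends to $0$ and the last is $O(1/R)$; so $\Lambda_c(\hat s)\ge0$. Likewise $\Lambda'_c(\hat t)\ge0$ for $\tau_c\notin S$ and $\Lambda''_c(\hat y)\ge0$ for $\rho_c\notin S$. Since $|S|\le q$, (B) for $\Lambda$, with $J=\{i:s_i\in S\}$ and $K=\{c:\sigma_c\in S\}$, gives $\hat s=0$. In the same way (B) for $\Lambda'$ gives $\hat t=0$ and (B″) gives $\hat y=0$. This is a contradiction. If $x=0$, the inequality would give $Z_i^{(m)}=0$, which is not the case.

**Step 6.** We let $m\to\infty$ and obtain points of $P$. Scale to $|x|=1$ and pass to a subsequence with $x\to\hat x$. By Step 5, $\varepsilon Rs,\varepsilon Rt,\varepsilon Ry$ are bounded, so all terms $\varepsilon\ell_g(s)$, $\varepsilon\ell_g(t)$ are $O(1/R)$. For $f\in\mathcal A\cup\mathcal B$ one of the $q+1$ labels $(f,j)$ is not in $S$; since $\kappa\to0$, the limit of its inequality is $f(\hat x)\ge0$. So $\hat x\in C\setminus0$ and $\theta(\hat x)>0$. We may therefore rescale, by factors bounded above and below, so that $\theta(x)=1$ for all large $m$. After passing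 to a subsequence, for each $i$,
$$x\to\hat x_i\in P,\qquad\varepsilon Rs\to\hat s,\qquad\varepsilon Rt\to\hat t,\qquad\varepsilon Ry\to\hat y .$$
Since $\varepsilon R\to0$ and $\sum s_i=\varphi_A(x)$, $\sum t_j=\varphi_B(x)$ are bounded, $\hat s\in H_k$ and $\hat t\in H_l$. By Step 4, $\hat x_0=u$ and $\hat x_L=v$.

## 10. Counting zeros over a point of $P$

**Step 7.** We bound how many labels of each kind can vanish together. Let $T=T_i$, $\hat x=\hat x_i$.

(i) If $(f,j)\in T$, then $f(\hat x)=0$. If $\hat x\ne u,v$, then for each $f$ at most one $(f,j)$ lies in $T$.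

The first assertion is the limit of the equation. For the second, let $(f,j),(f,j')\in T$ with $j\ne j'$ and $f\in\mathcal A$. Subtracting gives $(j-j')\kappa\varphi_A(x)=O(1/R)$, so $\varphi_A(x)=O(m/m^2)=O(1/m)$, $\varphi_A(\hat x)=0$ and $\hat x=u$ by (4). For $f\in\mathcal B$ one gets $\varphi_B(\hat x)=0$ and $\hat x=v$.

(ii) If $\hat x\ne u$, then $|T\cap(\{s_i\}\cup\{\sigma_c\})|\le k$, $\ |T\cap(\Gamma\cup\{\rho_c\})|\le\gamma$, and $T\cap H=\emptyset$.

Here $\varphi_A(\hat x)>0$. If $\sigma_c\in T$, the limit of its equation is $\varphi_A(\hat x)+\Lambda_c(\hat s)=0$. Put $z=\hat s/\varphi_A(\hat x)\in H_k$. Then $\Lambda_c(z)=-1$ for $\sigma_c\in T$ and $z_i=0$ for $s_i\in T$. If $z\ne0$, use (G). If $z=0$, no $\sigma_c$ is in $T$, and not all $k+1$ labels $s_i$ are in $T$, since $s=0$ would give $\varphi_A(x)=0$ for all $m$. For the second bound put $z=\hat y/\varphi_A(\hat x)$. Then $\Lambda''_c(z)=-1$ for $\rho_c\in T$ and $z_i=0$ for $y_i\in T$. If $z\ne0$, use (G″); if $z=0$, no $\rho_c$ is in $T$, and $|\Gamma|=\gamma$. An element of $H\cap T$ would give $\varphi_A(x)=\frac1m\varphi_B(x)\to0$, a contradiction.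

(iii) If $\hat x\ne v$, then $|T\cap(\{t_j\}\cup\{\tau_c\})|\le l$.

Here $\varphi_B(\hat x)>0$. If $\tau_c\in T$, then $\varphi_B(\hat x)+\Lambda'_c(\hat t)=0$. Put $z=\hat t/\varphi_B(\hat x)\in H_l$. If $z\ne0$, use (G) for $\Lambda'$. If $z=0$, no $\tau_c$ is in $T$, and not all $t_j$ are in $T$, as $\sum t_j=\varphi_B(x)\ne0$ for large $m$.

(iv) If $\hat x\ne u,v$, then $\hat x$ is a vertex of $P$; $T$ contains exactly $d$ labels $(f,j)$, for $d$ distinct $f$, namely those vanishing at $\hat x$; exactly $k$ labels in $\{s_i\}\cup\{\sigma_c\}$; exactly $l$ in $\{t_j\}\cup\{\tau_c\}$; and $T\cap H=\emptyset$.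

By (i), the labels $(f,j)$ in $T$ belong to distinct $f$ vanishing at $\hat x$; by (S1) there are at most $d$ such $f$. With (ii) and (iii),
$$D+\gamma=|T|\le d+k+l+\gamma=D+\gamma .$$
So equality holds throughout. In particular at least $d$ labels of $P$ vanish at $\hat x$, and (S1) shows that $\hat x$ is a vertex at which exactly these $d$ vanish.

(v) If $\hat x=u$, then $|T\cap B|\le l$. If $\hat x=v$, then $|T\cap B|\ge d+l$.

If $\hat x=u$, no $(f,j)$ with $f\in\mathcal B$ is in $T$, as $f(u)>0$, so the bound is (iii). If $\hat x=v$, no $(f,j)$ with $f\in\mathcal A$ is in $T$, so $|T\cap(A\cup\Gamma)|\le k+\gamma$ and $T\cap H=\emptyset$ by (ii); hence $|T\cap B|\ge D+\gamma-(k+\gamma)=D-k=d+l$.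

**Step 8.** We show that the limit points walk in the graph of $P$: $\hat x_i$ and $\hat x_{i+1}$ are equal or adjacent vertices of $P$, and $\{\hat x_i,\hat x_{i+1}\}\ne\{u,v\}$. All $\hat x_i$ are vertices, by (iv).

* If one of them is $u$ and the other $v$, then by (v) $|T\cap B|$ changes by at least $d\ge2$ in one step. But one element enters and one leaves, so it changes by at most $1$, a contradiction.
* If both are $\notin\{u,v\}$: of the $d$ labels $(f,j)\in T_i$, with distinct $f$, at least $d-1$ lie in $T_{i+1}$. By (i) the corresponding $f$ vanish at both points; apply (S2) if the points differ.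
* If one is $u$ and the other is $\hat x\notin\{u,v\}$: of the $d$ labels $(f,j)$, with distinct $f$, in the zero set belonging to $\hat x$, at least $d-1$ lie in the zero set belonging to $u$. By (i) the corresponding $f$ vanish at both $\hat x$ and $u$; apply (S2). The case of $v$ is the same.

## 11. The length of a path from $X$ to $Y$

**Step 9.** We locate the part of the path that travels from $u$ to $v$. Let $p$ be the first index with $\hat x_p\ne u$ and $p'$ the last with $\hat x_{p'}\ne v$; they exist since $\hat x_0=u$ and $\hat x_L=v$, and $p\geq 1$, $p'\le L-1$. By Step 8 applied to $(p-1,p)$ and $(p',p'+1)$, neither $\hat x_p$ nor $\hat x_{p'}$ is in $\{u,v\}$. As $\hat x_p\ne v$, we have $p\le p'$. Also by Step 8, $\mathrm{dist}_P(u,\hat x_p)\le1$, $\mathrm{dist}_P(\hat x_{p'},v)\le1$ and $\mathrm{dist}_P(\hat x_p,\hat x_{p'})\le p'-p$. Since $\mathrm{dist}_P(u,v)\ge w$,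
$$p'-p\ge w-2. \tag{9}$$

**Step 10.** We bound the number of steps before $p$. By (iv) and (S1), $T_p$ contains at least $l+1$ elements of $B$: $l$ in $\{t_j\}\cup\{\tau_c\}$, and at least one $(f,j)$ with $f\in\mathcal B$. As $T_0\cap B=\emptyset$, these entered during the first $p$ steps. Each $h\in H$ is negative at $Z_0=X$. Its value at the rescaled $Z_p^{(m)}$ is $\varphi_A(x)-\frac1m\varphi_B(x)\to\varphi_A(\hat x_p)>0$. So for a sufficiently large $m$ and a sufficiently small perturbation in the chosen sequence, every $h$ is positive at $Z_p$. Signs do not jump, so each $h$ also entered during the first $p$ steps of that path. One element enters per step, so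
$$p\ge l+1+\eta. \tag{10}$$

**Step 11.** We bound the number of steps after $p'$. By (iv) and (S1), $T_{p'}$ contains at least $k+1$ elements of $A$: $k$ in $\{s_i\}\cup\{\sigma_c\}$, and at least one $(f,j)$ with $f\in\mathcal A$. None of them is in $T_L=B\cup\Gamma$, and one element leaves per step, so
$$L-p'\ge k+1. \tag{11}$$

**Step 12.** We add up. By (9), (10), (11), (5) and $w\ge d+q+1$,
$$L\ \ge\ (l+1+\eta)+(w-2)+(k+1)\ =\ k+l+\eta+w\ =\ D+\eta+(w-d)\ \ge\ D+\eta+q+1 .$$
This contradicts $L\le D+\eta+q$. So the Claim holds, the Main Theorem follows, and with it the Corollary: Conjecture 1 is false. $\blacksquare$
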